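\title{The variance of the output characterizes the M/M/1 queue}

\begin{abstract}
Let $D(t)$ be the number of departures in $[0,t]$ from a stationary M/G/1 queue with arrival rate $\lambda$ and traffic intensity $\rho<1$. We prove Daley's conjecture: if $\operatorname{Var}D(t)=\lambda t$ for all $t\ge0$, then the service times are exponential. No moment assumption beyond $\rho<1$ is needed. The Laplace transform of $\operatorname{Var}D(t)-\lambda t$ is a positive multiple of $u(s+w)-\kappa u(s)-u(w)$, where $u$ vanishes identically exactly for exponential service and $\kappa>1$; a perturbed Cauchy inequality for $u$ then forces $u\equiv0$. The argument gives one-sided versions of the characterization and, under a mild condition, a characterization by uncorrelated increments.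
\end{abstract}

\section{Introduction}\label{sec:intro}

In the M/G/1 queue, customers arrive according to a Poisson process of rate $\lambda>0$. A single server works whenever customers are present and serves them in order of arrival. The service times are independent of the arrivals and i.i.d., with a distribution function $G$ that is not concentrated at $0$ and has mean $1/\mu$. We write $S$ for a service time and assume that the traffic intensity $\rho=\lambda/\mu$ is less than $1$. The queue is \emph{stationary}: its initial state, which consists of the number of customers in the system and the residual service time of the customer in service (if any), is drawn from the steady-state distribution. Let $D(t)$ be the number of departures, that is, service completions, during $[0,t]$. Any work-conserving, non-preemptive discipline whose choice of the next customer does not depend on service times gives the same departure process, so the order of service is only a convenience.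

When $G$ is exponential (the M/M/1 queue), Burke's theorem says that $D$ is a Poisson process of rate $\lambda$, so that $\operatorname{Var}D(t)=\lambda t$ for all $t\ge0$. It is known that a Poisson output characterizes the M/M/1 queue among stationary M/G/1 queues. The problem of this paper, taken from \cite{problem}, is whether the variance function alone does so.

\medskip
\noindent\textbf{Daley's conjecture.} \emph{The M/M/1 queue is the only stationary M/G/1 queue with $\operatorname{Var}D(t)=\lambda t$ for all $t\ge0$.}
\medskip

The function $V(t)=\operatorname{Var}D(t)$ carries only second-order information. By stationarity, $V(a+b)-V(a)-V(b)$ is twice the covariance of the outputs in two adjacent intervals of lengths $a$ and $b$, so a linear $V$ means uncorrelated increments and, on its face, nothing like independence. Two simple computations show what $V$ can and cannot see. If service is deterministic, $S\equiv1/\mu$, then departures are at least $1/\mu$ apart; for $0<t<1/\mu$ the variable $D(t)$ takes only the values $0$ and $1$, its mean is $\lambda t$ (Lemma~\ref{lem:marks}), and $V(t)=\lambda t(1-\lambda t)<\lambda t$.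 So $V$ does depend on $G$. On the other hand, $D(t)=A(t)+N(0)-N(t)$, where $A(t)$ counts arrivals and $N(t)$ is the number in the system. If $N(0)$ has finite variance, the standard deviations of $D(t)$ and $A(t)$ differ by at most $2\sqrt{\operatorname{Var}N(0)}$, and $V(t)/t\to\lambda$ whatever $G$ is. The slope at infinity therefore cannot single out the exponential law. What speaks for the conjecture is a count: $V(t)=\lambda t$ for all $t$ is one functional equation for the one unknown function $G$, and the question is whether its known solution is the only one.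

\begin{theorem}\label{thm:daley}
If a stationary M/G/1 queue with $\rho<1$ satisfies $\operatorname{Var}D(t)=\lambda t$ for all $t\ge0$, then $G$ is exponential.
\end{theorem}

No moment assumption beyond $\rho<1$ is made; $\mathbb{E}S^2=\infty$ and $G(0)>0$ are allowed. Let $c_S^2=\operatorname{Var}S/(\mathbb{E}S)^2\in[0,\infty]$ be the squared coefficient of variation of $S$, which equals $1$ for exponential service. Every $G$ has $c_S^2\le1$ or $c_S^2\ge1$, so Theorem~\ref{thm:daley} is a consequence of the following one-sided statement, which is the one we prove.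

\begin{theorem}\label{thm:onesided}
Consider a stationary M/G/1 queue with $\rho<1$.
\begin{itemize}
\item[(A)] If $c_S^2\le1$ and $\operatorname{Var}D(t)\ge\lambda t$ for all $t$, then $G$ is exponential.
\item[(B)] If $c_S^2\ge1$ and $\operatorname{Var}D(t)\le\lambda t$ for all $t$, then $G$ is exponential.
\end{itemize}
It suffices that the inequality hold for Laplace transforms: $\int_0^\infty e^{-st}\operatorname{Var}D(t)\,dt\ge\lambda/s^2$ for all $s>0$ in \textup{(A)}, and $\le\lambda/s^2$ for all $s>0$ in \textup{(B)}.
\end{theorem}

Equivalently, for nonexponential $G$ one has $V(t)<\lambda t$ for some $t$ whenever $c_S^2\le1$, and $V(t)>\lambda t$ for some $t$ whenever $c_S^2\ge1$: regular service makes the output smoother than Poisson on some time scale, and irregular service makes it rougher. Finally, the value of the slope need not be assumed.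

\begin{corollary}\label{cor:linear}
Assume $G(0)=0$ or $\mathbb{E}S^2<\infty$. If $\operatorname{Var}D(t)=ct$ for all $t\ge0$ and some constant $c$, equivalently if $D$ has uncorrelated increments, then $c=\lambda$ and $G$ is exponential.
\end{corollary}

Section~\ref{sec:identity} states the identity on which everything rests and uses it to settle, by hand, the case of service in two exponential phases. Sections~\ref{sec:variance} and~\ref{sec:busy} derive the identity from the definition of the queue. Section~\ref{sec:inequality} proves Theorem~\ref{thm:onesided}, and Section~\ref{sec:linear} proves Corollary~\ref{cor:linear}.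

\section{The key identity, and service in two phases}\label{sec:identity}

Taking $1/\lambda$ as the unit of time changes neither $\rho$ nor $c_S^2$ and turns each hypothesis above into the same hypothesis with $\lambda=1$. \emph{From now on $\lambda=1$}, so that $\rho=\mathbb{E}S\in(0,1)$.

\subsection*{Distance from the exponential law}
For $x>0$ let $g(x)=\mathbb{E}e^{-xS}$ and $h(x)=1-g(x)$. Since $S$ is finite and not concentrated at $0$, we have $0<g<1$. Moreover $h'(x)=\mathbb{E}[Se^{-xS}]\in(0,\rho]$, and $h(x)/x=\mathbb{E}\int_0^Se^{-xy}\,dy$ increases to $\rho$ as $x\downarrow0$. Thus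
\begin{equation}\label{eq:h}
0<h'(x)\le\rho,\qquad 0<h(x)\le\rho x,\qquad \lim_{x\downarrow0}h(x)/x=\rho .
\end{equation}
The exponential law with mean $\rho$ has $1/g(x)=1+\rho x$. For general $G$ we define $r$ by $1/g(x)=1+x\,r(x)$ and subtract $\rho$:
\[
r(x)=\frac{h(x)}{x\,g(x)}>0,\qquad u(x)=r(x)-\rho\qquad(x>0).
\]
Both functions are continuous, and $r(x)\to\rho$ as $x\downarrow0$. A law on $[0,\infty)$ is determined by its Laplace transform, so
\begin{equation}\label{eq:uzero}
u\equiv0\iff g(x)=\frac1{1+\rho x}\ \text{ for all }x>0\iff G\text{ is exponential}.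
\end{equation}
The slope of $u$ at $0$ records the coefficient of variation.

\begin{lemma}\label{lem:slope}
$\displaystyle\lim_{x\downarrow0}\frac{u(x)}x=a$, where $a=\rho^2-\tfrac12\mathbb{E}S^2=\tfrac12\rho^2(1-c_S^2)\in[-\infty,\infty)$.
\end{lemma}

\begin{proof}
Since $g\,u=h/x-\rho g=\rho h-(\rho-h/x)$,
\[
g(x)\,\frac{u(x)}x=\rho\,\frac{h(x)}x-\frac{\rho x-h(x)}{x^2}.
\]
The first term on the right tends to $\rho^2$ by \eqref{eq:h}. The second is $\mathbb{E}[S^2\psi(xS)]$ with $\psi(y)=(e^{-y}-1+y)/y^2=\int_0^1(1-v)e^{-yv}\,dv$, and $\psi(y)$ increases to $\frac12$ as $y\downarrow0$; by monotone convergence the term tends to $\frac12\mathbb{E}S^2\le\infty$. Finally $g(x)\to1$, and $\mathbb{E}S^2=\rho^2(1+c_S^2)$.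
\end{proof}

\subsection*{Splitting a number in two}
For $\theta>0$ put
\begin{equation}\label{eq:split}
w=w(\theta)=h(\theta),\qquad s=s(\theta)=\theta-h(\theta),\qquad\text{so that}\quad s+w=\theta .
\end{equation}
By \eqref{eq:h}, $0<w\le\rho\theta<\theta$, hence $0<s<\theta$; also $w<1$ and $1-w=g(\theta)$. Both $s$ and $w$ are continuous and increasing, and $s'(\theta)\ge1-\rho>0$ with $s(0+)=0$. So $\theta\mapsto s(\theta)$ is an increasing homeomorphism of $(0,\infty)$ onto itself; this uses $\rho<1$. The number $s$ will be the argument of a Laplace transform, and Section~\ref{sec:busy} shows that $1-w$ is the transform of a busy period at $s$.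

Let $\pi_k=\mathbb{P}(N(0)=k)$ be the stationary law of the number in the system, $\Pi(z)=\sum_k\pi_kz^k$, and
\begin{equation}\label{eq:kappa}
\kappa=\kappa(\theta)=\frac1{(1-w)\,\Pi(1-w)} .
\end{equation}
Because $0<\Pi(z)\le1$ for $0<z<1$,
\begin{equation}\label{eq:kappalower}
\kappa(\theta)\ge\frac1{g(\theta)}>1 .
\end{equation}

\begin{proposition}\label{prop:identity}
For every $\theta>0$, with $s,w,\kappa$ as in \eqref{eq:split} and \eqref{eq:kappa},
\begin{equation}\label{eq:identity}
\int_0^\infty e^{-st}\bigl(V(t)-t\bigr)\,dt=\frac{2\,\Delta(\theta)}{\kappa\,s^3\,r(s)},\qquad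
\Delta(\theta)=u(\theta)-\kappa\,u(s)-u(w),
\end{equation}
the integral converging absolutely, and
\begin{equation}\label{eq:kappaexplicit}
(1-\rho)\,\kappa=\frac1{1-w}-r(w).
\end{equation}
\end{proposition}

The denominator in \eqref{eq:identity} is positive, and $s$ runs through $(0,\infty)$ as $\theta$ does. So the hypothesis $V(t)=t$ gives $u(s+w)=\kappa u(s)+u(w)$ for all $\theta>0$. With $1$ in place of $\kappa$ this would be Cauchy's equation along the curve \eqref{eq:split}, and every linear function would solve it. The factor $\kappa>1$ is what excludes solutions other than $0$.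

\begin{example}[two exponential phases]\label{ex:two}
Let $S$ be the sum of two independent exponential variables with means $\alpha,\beta>0$, $\alpha+\beta=\rho$. Then $1/g(x)=(1+\alpha x)(1+\beta x)=1+\rho x+\alpha\beta x^2$, so $u(x)=\alpha\beta x$ is exactly linear, $a=\alpha\beta>0$, and
\[
\Delta(\theta)=\alpha\beta\,(\theta-\kappa s-w)=-\alpha\beta\,(\kappa-1)\,s<0 .
\]
The transform of $V(t)-t$ is negative for every $s>0$, and $V(t)=t$ is impossible.

More generally, suppose that $g(x)=(1+\gamma x)/\bigl((1+\alpha x)(1+\beta x)\bigr)$ with $\alpha,\beta>0$ and $\gamma\ge0$. Then $\rho=-g'(0+)=\alpha+\beta-\gamma$, and $1/g(x)-1=x(\rho+\alpha\beta x)/(1+\gamma x)$ gives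
\[
u(x)=a\,f(x),\qquad f(x)=\frac x{1+\gamma x},\qquad a=\alpha\beta-\rho\gamma=(\alpha-\gamma)(\beta-\gamma).
\]
The function $f$ is positive and subadditive, since $f(\theta)=\frac{s}{1+\gamma\theta}+\frac{w}{1+\gamma\theta}\le f(s)+f(w)$. Hence $f(\theta)-\kappa f(s)-f(w)\le-(\kappa-1)f(s)<0$, and $\Delta(\theta)$ has the sign of $-a$ for every $\theta$. If $S$ is exponential with mean $\alpha$ with probability $p\in(0,1)$ and with mean $\beta\ne\alpha$ otherwise, then $\gamma=p\beta+(1-p)\alpha$ and $a=-p(1-p)(\alpha-\beta)^2<0$, so the transform of $V(t)-t$ is positive for every $s>0$.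
\end{example}

The example shows that the conditions on $c_S^2$ cannot be dropped from the Laplace-transform form of Theorem~\ref{thm:onesided}: the sum of two exponentials ($c_S^2<1$) satisfies the transform inequality of (B), the mixture ($c_S^2>1$) satisfies that of (A), and neither is exponential. It also shows the two properties that a general proof has to replace. In the example $u$ has one sign, and $|u|$ is subadditive. For general $G$ we have no control of the sign in advance, and subadditivity can fail: for $S\equiv\rho$ one has $u(x)=(e^{\rho x}-1-\rho x)/x=\sum_{n\ge1}\rho^{n+1}x^n/(n+1)!$, which is strictly superadditive. Section~\ref{sec:inequality} therefore argues from the hypothesis. If $\Delta$ has everywhere the sign of $a$, then the sign of $u$ near $0$ spreads to all of $(0,\infty)$, because $s$ and $w$ are smaller than $\theta$. Once the sign is known, $|u|$ must grow by a factor at least $1/g(\theta)$ from $s$ to $\theta$, and this is more than the definition of $u$ allows.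

\section{The variance formula}\label{sec:variance}

The second factorial moment of $D(t)$ counts pairs of departures. To compute it we need to know the state that a departure leaves behind and how the queue evolves from there.

\subsection*{Construction and conventions}
The queue is built from three independent ingredients: the initial state, a Poisson process $A$ of rate $1$ on $(0,\infty)$, and i.i.d.\ service times $S_1,S_2,\dots$, assigned to the services begun after time $0$ in order of commencement. (With this assignment, $N$ and $D$ do not depend on which waiting customer is served next.) Since $G(0)>0$ is allowed, several events can occur at one instant. We count them one at a time: first the arrival, if there is one, and then the departures in turn. The state at time $t$ is the state after all events at $t$, so $N$ is right-continuous and an arrival at time $x$ finds $N(x-)$ customers. Let $T_1\le T_2\le\cdots$ be the departure epochs in $(0,\infty)$, and let $X_i=N(0)+A(T_i)-i$ be the number of customers left behind by the $i$-th departure.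

Of the steady state we use only that the state has the same law at all times. Fix $a>0$. The event that exactly $j$ services have begun in $(0,a]$, and the state at time $a$ on this event, are determined by the initial state, $S_1,\dots,S_j$ and the arrivals in $(0,a]$. So the later arrivals and service times are independent of the state at $a$, and the marked points $(T_i-a,X_i)$ with $T_i>a$ have the same law as the marked points $(T_i,X_i)$. We refer to this as \emph{shift invariance}.

If $n+1$ departures occur by time $t$, then $S_1+\dots+S_n\le t$, and by Markov's inequality this has probability at most $e^{t}g(1)^n$. Since $g(1)<1$, all moments of $D(t)$ are finite. By shift invariance the expected number of departures at a fixed epoch is the same for all epochs; $n$ times this number is at most $\mathbb{E}D(1)$ for every $n$, so it is $0$. The epoch $0$ is no exception, as one sees by running the stationary queue from time $-1$. Thus $D(t)$ is almost surely the number of $i$ with $T_i\le t$.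

\subsection*{The Markov property at departures}
Let $(I,S,\nu)$ be a triple in which $S$ has law $G$, $\nu$ is Poisson with mean $S$ given $S$, and $I$ is exponential with mean $1$ and independent of $(S,\nu)$. Then
\begin{equation}\label{eq:joint}
\mathbb{E}\bigl[e^{-xS}z^\nu\bigr]=\mathbb{E}\,e^{-xS-(1-z)S}=g(x+1-z)\qquad(x\ge0,\ 0<z<1).
\end{equation}
Let $\mathbb{P}_k$ be the law of the Markov chain $(T_n,X_n)_{n\ge0}$ with $T_0=0$, $X_0=k$ and steps
\begin{equation}\label{eq:step}
T_{n+1}=T_n+I\,\mathbf{1}\{X_n=0\}+S,\qquad X_{n+1}=\max(X_n-1,0)+\nu,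
\end{equation}
where a fresh independent triple is used at each step. This is the queue started just after a departure that leaves $k$ customers. Put $\mathbb{P}_\pi=\sum_k\pi_k\mathbb{P}_k$.

\begin{lemma}\label{lem:markov}
In the stationary queue, for each $i\ge1$, the conditional law of $(T_{i+n}-T_i,X_{i+n})_{n\ge0}$ given $(T_j,X_j)_{j\le i}$ is $\mathbb{P}_{X_i}$.
\end{lemma}

\begin{proof}
The $i$-th departure ends the service with index $J_i=i-\mathbf{1}\{N(0)\ge1\}$, where index $0$ stands for the service in progress at time $0$. Let $\mathcal{H}_i(t)$ be generated by the initial state, the $S_j$ with $j\le J_i$, and the arrivals in $(0,t]$. Each service begins at the later of the previous departure and the customer's arrival, so $T_i$ is a finite stopping time for $\mathcal{H}_i(\cdot)$, and $(T_j,X_j)_{j\le i}$ is measurable for $\mathcal{H}_i=\mathcal{H}_i(T_i)$. The process $A$ is a Poisson process with respect to $\mathcal{H}_i(\cdot)$, because it is independent of $\mathcal{H}_i(0)$. The strong Markov property says that $A'=A(T_i+\cdot)-A(T_i)$ is then a Poisson process independent of $\mathcal{H}_i$;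 and $S=S_{J_i+1}$ is independent of both. If $X_i\ge1$, the next service starts at $T_i$, so $T_{i+1}=T_i+S$ and $X_{i+1}=X_i-1+A'(S)$. If $X_i=0$, it starts at $T_i+I$, where $I$ is the first point of $A'$, so $T_{i+1}=T_i+I+S$ and $X_{i+1}=A'(I+S)-A'(I)$. In both cases the step has the form \eqref{eq:step}, given $\mathcal{H}_i$. As $\mathcal{H}_i\subset\mathcal{H}_{i+1}$, the claim follows by iteration.
\end{proof}

\subsection*{What a departure leaves behind}

\begin{lemma}\label{lem:marks}
Let $m_k(t)=\mathbb{E}\,\#\{i:T_i\le t,\ X_i=k\}$. Then $m_k(t)=\pi_kt$, and $\mathbb{E}D(t)=t$.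
\end{lemma}

\begin{proof}
By shift invariance $m_k(a+t)=m_k(a)+m_k(t)$, and $m_k$ is finite and nondecreasing, so $m_k(t)=m_k(1)\,t$. We compare departures with arrivals. Recall the compensation formula: if $A$ is a Poisson process of rate $1$ with respect to a filtration and $H$ is bounded, adapted and left-continuous, then $\mathbb{E}\int_0^tH\,dA=\mathbb{E}\int_0^tH(x)\,dx$. Apply it to $H(x)=\mathbf{1}\{N(x-)=k\}$ and the filtration generated by the initial state, all service times, and the arrivals up to the present. Since $N(x-)=N(x)$ except at finitely many $x\le t$, the expected number of arrivals in $(0,t]$ that find $k$ customers is $\int_0^t\mathbb{P}(N(x)=k)\,dx=\pi_kt$. In the ordered sequence of events the number in the system moves by unit steps. An arrival finding $k$ is a step $k\to k+1$, a departure leaving $k$ is a step $k+1\to k$, and these two kinds of step alternate. Hence $|m_k(1)t-\pi_kt|\le1$ for all $t$, so $m_k(1)=\pi_k$. Summing over $k$ gives $\mathbb{E}D(t)=t$.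
\end{proof}

\begin{lemma}[Pollaczek--Khinchine formula]\label{lem:pk}
We have $\pi_0=1-\rho$, and for $0<w<1$,
\[
\Pi(1-w)=\frac{(1-\rho)\,w\,g(w)}{w-h(w)}=\frac{1-\rho}{1-(1-w)\,r(w)} .
\]
\end{lemma}

\begin{proof}
Let $p_{kl}=\mathbb{P}_k(X_1=l)$. By Lemma~\ref{lem:markov}, $\sum_km_k(t)p_{kl}=\mathbb{E}\,\#\{i:T_i\le t,\ X_{i+1}=l\}$. This counts the value $l$ among $X_2,\dots,X_{D(t)+1}$, while $m_l(t)$ counts it among $X_1,\dots,X_{D(t)}$; the two counts differ by at most $1$. Dividing by $t$ and letting $t\to\infty$ gives $\sum_k\pi_kp_{kl}=\pi_l$. So $X_1$ has law $\pi$ under $\mathbb{P}_\pi$, and \eqref{eq:step} and \eqref{eq:joint} with $x=0$, $z=1-w$ give $\Pi(z)=g(w)\bigl[\pi_0+(\Pi(z)-\pi_0)/z\bigr]$. Multiplying by $z$ and using $g(w)-z=w-h(w)$, which is positive by \eqref{eq:h}, we get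
\[
\Pi(1-w)\,\bigl(1-h(w)/w\bigr)=\pi_0\,g(w).
\]
As $w\downarrow0$ the left side tends to $1-\rho$ and the right side to $\pi_0$. This proves the first two claims. For the last, $\frac{w-h(w)}{w\,g(w)}=\frac1{g(w)}-r(w)=1+w\,r(w)-r(w)$.
\end{proof}

\subsection*{Pairs of departures}
Let $U_k(y)=\sum_{n\ge1}\mathbb{P}_k(T_n\le y)$ be the expected number of further departures within time $y$ of a departure that leaves $k$ customers, let $U=\sum_k\pi_kU_k$, and let
\[
F(s)=\sum_{n\ge1}\mathbb{E}_\pi e^{-sT_n}=\int_{[0,\infty)}e^{-sy}\,dU(y)\qquad(s>0),
\]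
where the integral includes the atom $U(0)$. By \eqref{eq:step}, $T_n$ is at least a sum of $n$ independent service times, so $F(s)\le\sum_{n\ge1}g(s)^n<\infty$. Consequently $U(y)\le e^{y}F(1)$ is finite, and $U$ is nondecreasing and right-continuous.

\begin{lemma}\label{lem:var}
For all $t\ge0$ and $s>0$,
\begin{align}
V(t)&=t+2\int_0^t\bigl(U(y)-y\bigr)\,dy,\label{eq:var}\\
\int_0^\infty e^{-st}\bigl(V(t)-t\bigr)\,dt&=\frac2{s^2}\Bigl(F(s)-\frac1s\Bigr),\label{eq:laplace}
\end{align}
and the integral in \eqref{eq:laplace} converges absolutely.
\end{lemma}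

\begin{proof}
The number $\frac12D(t)(D(t)-1)$ counts the pairs $i<j$ with $T_j\le t$. By Lemma~\ref{lem:markov}, given $(T_i,X_i)$ with $T_i\le t$, the expected number of such $j$ is $U_{X_i}(t-T_i)$. By Lemma~\ref{lem:marks} the departures with mark $k$ have intensity measure $\pi_k\,dx$. All terms being nonnegative,
\[
\tfrac12\mathbb{E}\bigl[D(t)(D(t)-1)\bigr]=\sum_k\int_0^tU_k(t-x)\,\pi_k\,dx=\int_0^tU(y)\,dy .
\]
Now $V(t)=\mathbb{E}[D(t)(D(t)-1)]+t-t^2$, which is \eqref{eq:var}. By Tonelli's theorem $\int_0^\infty e^{-sy}U(y)\,dy=F(s)/s$ and $\int_0^\infty e^{-st}\int_0^tU(y)\,dy\,dt=F(s)/s^2<\infty$, while $\int_0^\infty e^{-st}\,\frac{t^2}2\,dt=1/s^3$. This gives \eqref{eq:laplace}.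
\end{proof}

So $V(t)=t$ for all $t$ holds exactly when $U(y)=y$ for all $y$ (first almost everywhere, then everywhere by right-continuity): seen from a typical departure, further departures come at the constant rate $1$.

\begin{remark}[short times]\label{rem:short}
Since $\mathbb{P}_\pi(X_0\ge1)=\rho$, $\mathbb{P}(I+S\le y)\le y\,G(y)$ and $\mathbb{P}_\pi(T_n\le y)\le G(y)^n$, we have, whenever $G(y)<1$,
\[
\rho\,G(y)\le U(y)\le\rho\,G(y)+y\,G(y)+\frac{G(y)^2}{1-G(y)} .
\]
In particular $U(0)=0$ if and only if $G(0)=0$. If $U(y)=y$ for all $y$, then $G(y)\le y/\rho$, and so $G(y)=y/\rho+O(y^2)$ as $y\downarrow0$. To first order, short times thus impose one scalar condition on $G$, and long times, as seen in the introduction, impose none. The proof has to use all time scales together.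
\end{remark}

\section{Busy periods and the proof of the identity}\label{sec:busy}

By \eqref{eq:laplace} it remains to compute $F$. The increments of $(T_n)$ are not independent, but by \eqref{eq:step} they differ from i.i.d.\ service times only when $X_n=0$. So it is enough to understand the epochs at which a departure empties the system, and these are built from busy periods.

Let $\tau=\min\{n\ge0:X_n=0\}$, with $T_\tau=\infty$ if there is no such $n$. A \emph{busy period} $B$ is a variable with the law of $T_\tau$ under $\mathbb{P}_1$; we do not need to know that it is finite. For $s>0$ let $\Gamma(s)=\mathbb{E}e^{-sB}$, with $e^{-\infty}=0$. Then $0<\Gamma(s)\le g(s)<1$, because $B$ equals the first service time when $\nu=0$, which has positive probability, and is never smaller than it.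

\begin{lemma}\label{lem:busy}
For $s>0$ and $k\ge0$, $\mathbb{E}_ke^{-sT_\tau}=\Gamma(s)^k$. Moreover $\Gamma(s)=g\bigl(s+1-\Gamma(s)\bigr)$, and consequently $\Gamma(s(\theta))=g(\theta)=1-w(\theta)$ for all $\theta>0$.
\end{lemma}

\begin{proof}
The chain $X_n$ goes down by at most $1$ per step, so from $k\ge1$ it must visit $k-1,k-2,\dots$ in turn before it reaches $0$. While $X_n\ge1$, the law of the increments in \eqref{eq:step} does not depend on $X_n$, so the time to go from $j\ge1$ to $j-1$ for the first time has the law of $B$. The strong Markov property of the chain at these first visits gives $\Gamma(s)^k$. Under $\mathbb{P}_1$ we have $T_1=S$ and $X_1=\nu$, so $\Gamma(s)=\mathbb{E}[e^{-sS}\Gamma(s)^\nu]=g(s+1-\Gamma(s))$ by \eqref{eq:joint}. Finally, given $s_0>0$, the number $\theta_0=s_0+1-\Gamma(s_0)$ satisfies $g(\theta_0)=\Gamma(s_0)$, hence $s(\theta_0)=\theta_0-1+g(\theta_0)=s_0$. Since $\theta\mapsto s(\theta)$ is one-to-one, the last claim follows.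
\end{proof}

\begin{lemma}\label{lem:F}
For $s>0$,
\begin{equation}\label{eq:F}
F(s)=\frac{g(s)}{1-g(s)}\Bigl(1-\frac{s\,\Pi(\Gamma(s))}{s+1-\Gamma(s)}\Bigr).
\end{equation}
\end{lemma}

\begin{proof}
Write $g,F,\Gamma$ for the values at $s$. Since $\mathbb{E}e^{-sI}=\frac1{1+s}=1-\frac s{1+s}$, the step \eqref{eq:step} gives
\[
\mathbb{E}_\pi e^{-sT_{n+1}}=g\Bigl[\mathbb{E}_\pi e^{-sT_n}-\frac s{1+s}\,\mathbb{E}_\pi\bigl(e^{-sT_n};X_n=0\bigr)\Bigr]\qquad(n\ge0).
\]
Put $Q=\sum_{n\ge0}\mathbb{E}_\pi(e^{-sT_n};X_n=0)\le1+F<\infty$. Summing over $n$ yields $F=g(1+F)-g\frac s{1+s}Q$, that is, $F=\frac g{1-g}\bigl(1-\frac s{1+s}Q\bigr)$. The first epoch $T_n$ with $X_n=0$ has transform $\sum_k\pi_k\Gamma^k=\Pi(\Gamma)$ by Lemma~\ref{lem:busy}. A step from $0$ is a step from $1$ with an independent idle time $I$ added, so successive such epochs are separated by independent times with the law of $I+B$ and transform $\Gamma/(1+s)$. Therefore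
\[
Q=\Pi(\Gamma)\sum_{j\ge0}\Bigl(\frac\Gamma{1+s}\Bigr)^j=\Pi(\Gamma)\,\frac{1+s}{s+1-\Gamma}. \qedhere
\]
\end{proof}

In \eqref{eq:F} the unknown transform enters in three places: directly at $s$; through $\Gamma(s)$, which is defined by an implicit equation; and through $\Pi$, evaluated at $\Gamma(s)$. Taking $\theta=s+1-\Gamma(s)$ as the parameter removes the implicit equation, and the three arguments become $s$, $\theta$ and $w$. Each of the three factors is then a simple expression in $r$.

\begin{proof}[Proof of Proposition~\ref{prop:identity}]
Fix $\theta>0$. Lemma~\ref{lem:pk} gives $(1-\rho)/\Pi(1-w)=1-(1-w)r(w)$, and dividing by $1-w$ gives \eqref{eq:kappaexplicit}. By Lemma~\ref{lem:busy}, $\Gamma(s)=1-w$ and $s+1-\Gamma(s)=\theta$. The three factors in \eqref{eq:F} are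
\[
\frac{g(s)}{1-g(s)}=\frac1{s\,r(s)},\qquad
\frac s\theta=1-\frac{h(\theta)}\theta=1-(1-w)\,r(\theta),\qquad
\Pi(1-w)=\frac1{(1-w)\,\kappa},
\]
the second because $h(\theta)/\theta=g(\theta)r(\theta)$. Hence $\kappa\,s\,r(s)F(s)=\kappa-\frac1{1-w}+r(\theta)$, and
\begin{align*}
\kappa\,s\,r(s)\Bigl(F(s)-\frac1s\Bigr)
&=\kappa\,(1-\rho)-\kappa\,u(s)-\frac1{1-w}+r(\theta)\\
&=r(\theta)-r(w)-\kappa\,u(s)=\Delta(\theta),
\end{align*}
where the first line uses $1-r(s)=1-\rho-u(s)$ and the second uses \eqref{eq:kappaexplicit}. Now \eqref{eq:laplace} gives \eqref{eq:identity}.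
\end{proof}

As a check, exponential service has $u\equiv0$, so the transform of the continuous function $V(t)-t$ vanishes and $V(t)=t$, in agreement with Burke's theorem.

\section{A perturbed Cauchy inequality}\label{sec:inequality}

\begin{proposition}\label{prop:ineq}
Let $\sigma\in\{1,-1\}$ and $v=\sigma u$. Suppose that $\sigma a\ge0$ and
\begin{equation}\label{eq:ineq}
v(\theta)\ge\kappa\,v(s)+v(w)\qquad\text{for all }\theta>0 .
\end{equation}
Then $u\equiv0$.
\end{proposition}

The proof has three steps: $v\ge0$ near $0$; $v\ge0$ everywhere; $v\le0$ everywhere. Only the first uses $\sigma a\ge0$, and it is delicate only when $a=0$, where Lemma~\ref{lem:slope} gives $v(x)=o(x)$ but no sign. In that case we follow the negative part of $v(x)/x$ down to $0$. By \eqref{eq:ineq} it is controlled at $\theta$ by its values at the smaller points $s$ and $w$, at the cost of a factor $\kappa>1$ each time. The factors must have a convergent product, so we need a rate for $\kappa\to1$ and a geometric decrease of the arguments.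

\begin{lemma}\label{lem:local}
If $a=0$, there are $\delta>0$, $C<\infty$ and $q<1$ such that
\[
\kappa\le1+C\theta\quad\text{and}\quad\max(s,w)\le q\,\theta\qquad(0<\theta\le\delta).
\]
\end{lemma}

\begin{proof}
Recall $w\le\rho\theta$. For small $\theta$ we have $w\le\frac12$, so $\frac1{1-w}\le1+2w$, and $|u(w)|\le w$ because $u(x)=o(x)$. Then \eqref{eq:kappaexplicit} gives $(1-\rho)\kappa=\frac1{1-w}-\rho-u(w)\le1-\rho+3w$, so $C=3\rho/(1-\rho)$ works. By \eqref{eq:h}, $h(\theta)\ge\rho\theta/2$ for small $\theta$, so $s\le(1-\rho/2)\theta$. Take $q=\max(\rho,1-\rho/2)$, which is less than $1$ because $0<\rho<1$.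
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ineq}]
\emph{Step 1: $v\ge0$ on some interval $(0,\delta]$.} If $\sigma a>0$ (this includes $\sigma a=+\infty$), then $v(x)/x\to\sigma a$ gives the claim. Let $a=0$, put $v^-=\max(0,-v)$ and $M(x)=\sup_{0<y\le x}v^-(y)/y$. Since $v^-(y)/y$ is continuous and tends to $0$ as $y\downarrow0$, the function $M$ is finite and nondecreasing, and $M(x)\to0$ as $x\downarrow0$. From \eqref{eq:ineq}, $v^-(\theta)\le\kappa\,v^-(s)+v^-(w)$. For $\theta\le x\le\delta$, Lemma~\ref{lem:local} and $s+w=\theta$ give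
\[
\frac{v^-(\theta)}\theta\le\kappa\,\frac s\theta\,\frac{v^-(s)}s+\frac w\theta\,\frac{v^-(w)}w
\le(1+Cx)\Bigl(\frac s\theta+\frac w\theta\Bigr)M(qx)=(1+Cx)\,M(qx).
\]
Hence $M(x)\le(1+Cx)M(qx)$ for $x\le\delta$. Iterating $n$ times and using $\prod_{j\ge0}(1+Cq^j\delta)\le e^{C\delta/(1-q)}$, we get $M(\delta)\le e^{C\delta/(1-q)}M(q^n\delta)\to0$. So $v^-=0$ on $(0,\delta]$.

\emph{Step 2: $v\ge0$ on $(0,\infty)$.} Let $x^*=\sup\{x:v\ge0\text{ on }(0,x]\}$, which is positive by Step~1, and suppose $x^*<\infty$. Then $v\ge0$ on $(0,x^*)$. We have $s(x^*)<x^*$ and $w(x^*)<x^*$, so by continuity there is $\eta>0$ with $s(\theta),w(\theta)<x^*$ for all $\theta\in[x^*,x^*+\eta]$. For these $\theta$ the right side of \eqref{eq:ineq} is nonnegative. Thus $v\ge0$ on $(0,x^*+\eta]$, contrary to the definition of $x^*$.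

\emph{Step 3: $v\le0$ on $(0,\infty)$.} By Step~2 we may drop $v(w)$ from \eqref{eq:ineq} and use the lower bound \eqref{eq:kappalower}:
\begin{equation}\label{eq:growth}
v(s)\le g(\theta)\,v(\theta)\qquad\text{for all }\theta>0 .
\end{equation}
The function $u$ itself may be unbounded, but $g\,u$ is not: $g(\theta)u(\theta)=h(\theta)/\theta-\rho g(\theta)$ is a difference of two numbers in $(0,\rho]$, so $|g\,u|\le\rho$. Since $s$ takes every positive value, \eqref{eq:growth} gives $v\le\rho$ on $(0,\infty)$. Fix $x_0>0$ and let $W=\sup_{x\ge x_0}v(x)\in[0,\rho]$. Every $x\ge x_0$ equals $s(\theta)$ for some $\theta>x\ge x_0$, and $g$ is decreasing, so \eqref{eq:growth} gives $v(x)\le g(x_0)W$. Thus $W\le g(x_0)W$ with $g(x_0)<1$, which forces $W=0$. As $x_0$ is arbitrary, $v\equiv0$.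
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:onesided} and~\ref{thm:daley}]
The inequality for $V$ implies the inequality for transforms, since $\int_0^\infty e^{-st}t\,dt=1/s^2$; so assume the latter. Let $\sigma=1$ in case (A) and $\sigma=-1$ in case (B). The left side of \eqref{eq:identity}, multiplied by $\sigma$, is nonnegative for every $s>0$, so $\sigma\Delta(\theta)\ge0$ for every $\theta>0$, which is \eqref{eq:ineq}. The hypothesis on $c_S^2$ says $\sigma a\ge0$, by Lemma~\ref{lem:slope}. Proposition~\ref{prop:ineq} gives $u\equiv0$, and $G$ is exponential by \eqref{eq:uzero}. This proves Theorem~\ref{thm:onesided}. If $V(t)=t$ for all $t$, then (A) applies when $c_S^2\le1$ and (B) applies when $c_S^2\in[1,\infty]$, which proves Theorem~\ref{thm:daley}.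
\end{proof}

\begin{remark}
The second moment of $S$ enters only through Lemma~\ref{lem:local}, where $a=0$ makes it finite; when $\mathbb{E}S^2=\infty$ we have $\sigma a=+\infty$ and Step~1 is immediate. An atom of $G$ at $0$ needs no separate treatment, because Step~3 uses only $g(x_0)<1$ and not that $g$ tends to $0$ at infinity.
\end{remark}

\section{Linear variance and uncorrelated increments}\label{sec:linear}

\begin{proof}[Proof of Corollary~\ref{cor:linear}]
Write $D(a,b]=D(b)-D(a)$; by shift invariance its variance is $V(b-a)$. For $0\le a<b<b'$,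
\[
V(b'-a)=V(b-a)+V(b'-b)+2\operatorname{Cov}\bigl(D(a,b],D(b,b']\bigr).
\]
If increments over disjoint intervals are uncorrelated, then $V$ is additive; it is continuous by \eqref{eq:var}, hence linear. Conversely, if $V$ is linear, then increments over adjacent intervals are uncorrelated, and for $a<b<a'<b'$,
\[
\operatorname{Cov}\bigl(D(a,b],D(a',b']\bigr)=\operatorname{Cov}\bigl(D(a,b],D(b,b']\bigr)-\operatorname{Cov}\bigl(D(a,b],D(b,a']\bigr)=0 .
\]
This proves the equivalence. Now let $V(t)=ct$. We show that $c=1$; then Theorem~\ref{thm:daley} applies.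

Suppose $G(0)=0$. By \eqref{eq:var}, $U(y)-y=(c-1)/2$ for almost every $y$, hence for every $y\ge0$ by right-continuity. So $(c-1)/2=U(0)$, and $U(0)=0$ by Remark~\ref{rem:short}.

Suppose $\mathbb{E}S^2<\infty$, so that $a$ is finite. The left side of \eqref{eq:identity} is $(c-1)/s^2$, and therefore
\[
\frac{c-1}2\;\kappa\,\frac s\theta\,r(s)=\frac{\Delta(\theta)}\theta=\frac{u(\theta)}\theta-\kappa\,\frac s\theta\,\frac{u(s)}s-\frac w\theta\,\frac{u(w)}w .
\]
Let $\theta\downarrow0$. Then $w/\theta\to\rho$ and $s/\theta\to1-\rho$ by \eqref{eq:h}, $r(s)\to\rho$, and $\kappa\to1$ by \eqref{eq:kappaexplicit}. The left side tends to $\frac{c-1}2(1-\rho)\rho$, and by Lemma~\ref{lem:slope} the right side tends to $a-(1-\rho)a-\rho a=0$. Hence $c=1$.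
\end{proof}

When $a=-\infty$ the last limit is indeterminate, and when $G(0)>0$ the first argument gives $(c-1)/2=U(0)>0$ instead of $c=1$. Whether $\operatorname{Var}D(t)=ct$ with $c>\lambda$ can occur when both $G(0)>0$ and $\mathbb{E}S^2=\infty$ is not settled here. It does not bear on Daley's conjecture, where $c=\lambda$.

\begin{thebibliography}{1}
\bibitem{problem}
\emph{Unpublished (Has Some Errors)} (as printed: UNPUBLISHED (HAS SOME ERRORS)),
\texttt{https://people.smp.uq.edu.au/YoniNazarathy/pub/0660.pdf}.
\end{thebibliography}
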